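\title{The invariance principle for associated random fields in every dimension}

\begin{abstract}
We prove that, for every $d\ge1$, a centered, stationary, associated random field on $\mathbb Z^d$ with finite susceptibility satisfies the invariance principle. No moment or decay assumption beyond finite susceptibility is needed. The tool is a maximal inequality for finite associated families indexed by a box, stationary or not: the tail of the largest partial sum is bounded by a shifted tail of the total sum, with constants that depend only on $d$. We also obtain an invariance principle for nonstationary arrays, $L^p$ maximal inequalities, and a characterization of finite susceptibility.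
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $d\ge1$ and let $(X_j)_{j\in\mathbb Z^d}$ be a random field, that is, a collection of nondegenerate random variables indexed by $\mathbb Z^d$. The field is \emph{centered} if $E[X_j]=0$ and $E[X_j^2]<\infty$ for all $j$, and \emph{stationary} if its joint law is invariant under translations of $\mathbb Z^d$. For a finite set $A$, call a Borel function $f:\mathbb R^A\to\mathbb R$ \emph{increasing} if it is nondecreasing in each coordinate. The field is \emph{associated} if for every finite $A\subseteq\mathbb Z^d$ and all increasing $f,g:\mathbb R^A\to\mathbb R$,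
\[
\operatorname{Cov}\big[f(X_j:j\in A),\,g(X_j:j\in A)\big]\ge0
\]
whenever the covariance is defined, that is, whenever the two variables and their product are integrable. The same definition applies to a family of random variables with any index set. Taking coordinates for $f$ and $g$ shows that $\operatorname{Cov}[X_0,X_j]\ge0$, so the \emph{susceptibility}
\[
\sum_{j\in\mathbb Z^d}\operatorname{Cov}[X_0,X_j]
\]
of a centered, stationary, associated field is a well-defined element of $[0,\infty]$.

To see what the susceptibility measures, consider the partial-sum process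
\begin{equation}\label{eq:Wn}
W_n(u)=n^{-d/2}\sum_{j_1=1}^{\lfloor nu_1\rfloor}\cdots\sum_{j_d=1}^{\lfloor nu_d\rfloor}X_j,\qquad u=(u_1,\dots,u_d)\in[0,1]^d,
\end{equation}
and let $\mathbf 1=(1,\dots,1)$. For $l\in\mathbb Z^d$ there are $\prod_i(n-|l_i|)^+$ pairs $p,q\in\{1,\dots,n\}^d$ with $q-p=l$. Hence, by stationarity,
\begin{equation}\label{eq:variance}
E[W_n(\mathbf 1)^2]=\sum_{l\in\mathbb Z^d}\operatorname{Cov}[X_0,X_l]\prod_{i=1}^d\Big(1-\frac{|l_i|}n\Big)^+\ \uparrow\ \sum_{l\in\mathbb Z^d}\operatorname{Cov}[X_0,X_l]\qquad(n\to\infty),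
\end{equation}
by monotone convergence, all covariances being nonnegative. The susceptibility is the limiting variance per site of the sum over a large cube, and it is finite exactly when $n^{-d/2}$ keeps the variance of that sum bounded.

\begin{example}\label{ex:fields}
Independent variables are associated, and increasing functions of associated variables are associated (Section~\ref{sec:assoc}). Let $(\xi_j)_{j\in\mathbb Z^d}$ be independent, identically distributed, centered, of variance $1$, and let $a_j\ge0$ be weights of which finitely many, and at least one, are nonzero. The moving average $X_j=\sum_la_l\xi_{j-l}$ is centered, stationary and associated, $\operatorname{Cov}[X_0,X_j]=\sum_la_la_{l+j}$, and the susceptibility is $(\sum_la_l)^2$. At the other extreme, the field $X_j=\xi_0$ for all $j$ is centered, stationary and associated with infinite susceptibility, and $W_n(\mathbf 1)=n^{d/2}\xi_0$ has no limit in law.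
\end{example}

Suppose that the susceptibility is finite and equal to $\sigma^2$. The sum over a large box then has variance close to $\sigma^2$ times the number of sites. These variances add up over disjoint boxes, so the covariance between the sums over two disjoint boxes is of lower order, and one expects the covariance of $W_n(u)$ and $W_n(v)$ to approach $\sigma^2$ times the volume of $\prod_i[0,u_i]\cap\prod_i[0,v_i]$. The candidate for the limit is therefore the $d$-dimensional \emph{Wiener process with diffusion constant $\sigma^2$}: the centered Gaussian process $W$ on $[0,1]^d$ with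
\[
E[W(u)W(v)]=\sigma^2\prod_{i=1}^d\min(u_i,v_i).
\]
We take $W$ with continuous paths; that this is possible will also come out of the proof of Theorem~\ref{thm:arrays}.

The paths of $W_n$ lie in the Skorohod space $\mathfrak D=\mathfrak D([0,1]^d)$. It consists of the uniform limits of finite linear combinations of functions $u\mapsto\prod_i\mathbf 1_{I_i}(u_i)$, each $I_i$ being of the form $[a,b)$ or $[a,1]$, and it carries the metric
\[
\rho(x,y)=\inf_{\lambda}\max\Big\{\sup_u|x(u)-y(\lambda u)|,\ \sup_u|\lambda u-u|_\infty\Big\},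
\]
where $\lambda u=(\lambda_1(u_1),\dots,\lambda_d(u_d))$ and the $\lambda_i$ range over the increasing homeomorphisms of $[0,1]$. The field satisfies an \emph{invariance principle} if $W_n$ converges weakly in $\mathfrak D$ to a Wiener process with some finite diffusion constant; equivalently, if the finite-dimensional distributions of $W_n$ converge to those of such a process and $\{W_n\}$ is tight. The following is known.

\begin{theorem}[Newman; Newman and Wright]\label{thm:known}
Let $(X_j)_{j\in\mathbb Z^d}$ be a centered, stationary, associated random field with finite susceptibility $\sigma^2$.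
\begin{enumerate}
\item[(1)] For every $d$, the finite-dimensional distributions of $W_n$ converge to those of the Wiener process with diffusion constant $\sigma^2$.
\item[(2)] If $d=1$ or $d=2$, the field satisfies an invariance principle.
\end{enumerate}
\end{theorem}

In \cite{IP} one reads: ``Whether an invariance principle holds for $d>2$ is still open.'' The question is thus whether, for every $d\ge3$, every centered, stationary, associated random field on $\mathbb Z^d$ with finite susceptibility satisfies an invariance principle. Neither the hypotheses nor part (1) single out a dimension, so one guesses that the answer is yes. It is.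

\begin{theorem}\label{thm:main}
Let $d\ge1$. Every centered, stationary, associated random field $(X_j)_{j\in\mathbb Z^d}$ with finite susceptibility $\sigma^2$ satisfies the invariance principle, with diffusion constant $\sigma^2$.
\end{theorem}

We use part (1) of Theorem~\ref{thm:known}, which is due to Newman, and not part (2). What remains is tightness, and the difficulty is that only second moments are available. To bound the oscillation of $W_n$ at scale $1/k$, one cuts the cube into $k$ slabs in each direction and bounds the largest partial sum in each slab. The sum over a slab has variance about $\sigma^2/k$. Even an ideal second-moment maximal inequality bounds the probability of an oscillation of size $\varepsilon$ in one slab only by a constant times $\sigma^2/(k\varepsilon^2)$, and the sum of these bounds over $k$ slabs does not tend to zero. What is needed is a comparison of the \emph{tail} of the maximum with the tail of the total sum over the slab; the latter is asymptotically Gaussian by part (1), hence much smaller than $1/k$. Theorem~\ref{thm:max} is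 such a comparison, in every dimension and without stationarity.

Section~\ref{sec:assoc} collects the properties of association that are used. Section~\ref{sec:max} proves the maximal inequality, first in a one-dimensional case that shows the mechanism. Section~\ref{sec:tight} deduces weak convergence for arrays, Section~\ref{sec:stationary} proves Theorem~\ref{thm:main} and characterizes finite susceptibility, and Section~\ref{sec:more} gives three further forms of the maximal inequality.

\section{Associated families}\label{sec:assoc}

For a family $X=(X_p)_{p\in T}$ and a finite $B\subseteq T$ write $X(B)=\sum_{p\in B}X_p$, with $X(\emptyset)=0$. An event is \emph{increasing} if its indicator is an increasing function of $X$.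

\begin{lemma}\label{lem:assoc}
Let $X=(X_p)_{p\in T}$ be a finite associated family.
\begin{enumerate}
\item[(a)] If $\varphi_q:\mathbb R^T\to\mathbb R$ $(q\in T')$ are increasing, then $(\varphi_q(X))_{q\in T'}$ is associated. In particular subfamilies, reindexed families and families of sums $(X(B_q))_{q\in T'}$ are associated.
\item[(b)] The family $-X=(-X_p)_{p\in T}$ is associated.
\item[(c)] If $I$ and $J$ are increasing events, then $P(I\cap J)\ge P(I)P(J)$.
\item[(d)] Let the $X_p$ be centered and square integrable. For $B\subseteq T$,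
\[
E[X(B)^2]\le\operatorname{Cov}[X(B),X(T)]\le E[X(T)^2],
\]
and $\sum_{j}E[X(B_j)^2]\le E[X(T)^2]$ for pairwise disjoint $B_1,\dots,B_k\subseteq T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $f$ is increasing on $\mathbb R^{T'}$, then $x\mapsto f(\varphi_q(x):q\in T')$ is increasing on $\mathbb R^T$. (b) If $f,g$ are increasing, so are $x\mapsto-f(-x)$ and $x\mapsto-g(-x)$, and $\operatorname{Cov}[f(-X),g(-X)]=\operatorname{Cov}[-f(-X),-g(-X)]\ge0$. (c) This is $\operatorname{Cov}[\mathbf 1_I,\mathbf 1_J]\ge0$. (d) Each quantity is a sum of the numbers $\operatorname{Cov}[X_p,X_q]\ge0$ over a set of pairs $(p,q)$; the sets are nested, $B\times B\subseteq B\times T\subseteq T\times T$, and the sets $B_j\times B_j$ are disjoint subsets of $T\times T$.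
\end{proof}

Two remarks on the definition. First, it is enough to test bounded $f$ and $g$: the truncations $f_a=\max(-a,\min(f,a))$ and $g_a$ are increasing and $|f_ag_a|\le|fg|$, so dominated convergence gives $\operatorname{Cov}[f_a(X),g_a(X)]\to\operatorname{Cov}[f(X),g(X)]$ as $a\to\infty$. Second, nothing changes if only strictly increasing functions are admitted as test functions: for bounded increasing $f,g$ and $h(x)=\sum_p\arctan x_p$, the functions $f+\delta h$ and $g+\delta h$ are strictly increasing in each coordinate, and their covariance tends to that of $f$ and $g$ as $\delta\downarrow0$.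

Independent variables $\xi_1,\dots,\xi_n$ are associated. For $n=1$, let $\xi'$ be an independent copy of $\xi=\xi_1$; then $2\operatorname{Cov}[f(\xi),g(\xi)]=E[(f(\xi)-f(\xi'))(g(\xi)-g(\xi'))]\ge0$ for bounded increasing $f,g$. For $n\ge2$, the functions $F(x')=E[f(x',\xi_n)]$ and $G(x')=E[g(x',\xi_n)]$ are bounded and increasing on $\mathbb R^{n-1}$; the case $n=1$ gives $E[f(x',\xi_n)g(x',\xi_n)]\ge F(x')G(x')$, and induction gives $E[FG]\ge E[F]E[G]=E[f]E[g]$.

\section{A maximal inequality}\label{sec:max}

\subsection{Statement}

Intervals such as $(a,b]$ and $(a,b)$ with integer endpoints denote sets of integers.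

\begin{definition}\label{def:family}
Let $d\ge1$. A \emph{$d$-family} is an associated family $X=(X_p)_{p\in T}$ of centered, square-integrable random variables indexed by a box $T=\prod_{i=1}^d\{1,\dots,n_i\}$ with all $n_i\ge1$. For $t\in\prod_i\{0,\dots,n_i\}$ put
\[
S(t)=X\Big(\prod_{i=1}^d(0,t_i]\Big),\qquad M=M(X)=\max_tS(t),\qquad s=s(X)=E[X(T)^2]^{1/2}.
\]
A \emph{$0$-family} is a single centered, square-integrable variable $X$, with $S=M=X(T)=X$ and $s=E[X^2]^{1/2}$.
\end{definition}

For $d\ge1$ we have $M\ge0$, since $S(t)=0$ when some $t_i$ is $0$. The variables of a $d$-family need not be identically distributed and may be degenerate. If $s=0$, they all vanish almost surely, because $E[X_p^2]\le s^2$ by Lemma~\ref{lem:assoc}(d). The restriction of a $d$-family to a nonempty sub-box $B$, reindexed by a translation, is a $d$-family, denoted $X|_B$, and $s(X|_B)\le s(X)$.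

\begin{theorem}\label{thm:max}
There are finite constants $C_d,\kappa_d$, depending only on $d$, such that for every $d$-family:
\begin{enumerate}
\item[(a)] $P(M\ge\lambda)\le 2^d\,P\big(X(T)\ge\lambda-\kappa_ds\big)$ for all real $\lambda$;
\item[(b)] $E[(M^+)^2]\le C_d\,s^2$;
\item[(c)] $P\big(\max_t|S(t)|\ge\lambda\big)\le2^d\,P\big(|X(T)|\ge\lambda-\kappa_ds\big)$ for $\lambda>\kappa_ds$.
\end{enumerate}
One may take $C_0=1$, $K_d=(d+1)2^{d+3}\sqrt{C_{d-1}}$, $C_d=4C_{d-1}+2K_d^2$ and $\kappa_d=K_1+\dots+K_d$.
\end{theorem}

From now on $C_d$, $K_d$ and $\kappa_d$ denote these values, with $\kappa_0=0$. They are generous: of $K_d$ the proof uses only that $K_d\ge16\sqrt{C_{d-1}}$. What matters is that they do not depend on the side lengths $n_i$; Chebyshev's inequality and a union bound give only $P(M\ge\lambda)\le\prod_i(n_i+1)\,s^2/\lambda^2$.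

\begin{remark}\label{rem:needassoc}
Nonnegative covariances alone do not give (a). Let $U$ be a random sign and $V$ an independent standard normal variable, and put $X_1=U+V$, $X_2=U-V$. These are centered and uncorrelated, $X_1+X_2=2U$ is bounded, and $M\ge X_1$ is unbounded, so (a) fails for large $\lambda$ whatever the constants. If negative covariances are allowed, (b) fails as well: for $X_1=V$, $X_2=-V$ we have $s=0$ and $M=V^+$.
\end{remark}

\subsection{Dimension one}\label{sub:one}

Let $d=1$, write $S_c=X_1+\dots+X_c$ and $M=\max_{0\le c\le n}S_c$, and fix $y,z>0$. If the $X_p$ are independent, let $\tau$ be the first $c$ with $S_c\ge y+z$. On $\{\tau=c\}\cap\{S_n-S_c\ge-z\}$ we have $S_n\ge y$, and the two events are independent, so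
\[
P(S_n\ge y)\ge\sum_{c=1}^nP(\tau=c)\,P(S_n-S_c\ge-z)\ge P(M\ge y+z)\,\big(1-s^2/z^2\big).
\]
With $z=\sqrt2\,s$ this has the form of Theorem~\ref{thm:max}(a). For associated variables one would like to replace independence by Lemma~\ref{lem:assoc}(c), but $\{\tau=c\}$ is not an increasing event: raising $X_1$ can make the sums cross the level before time $c$. The union $\{M\ge y+z\}$ of these events is increasing. So we keep it whole and pair it with one event that serves all $c$ at once, namely $\{M^\sharp\le z\}$, where
\[
M^\sharp=\max_{0\le c\le n}(S_c-S_n)=\max\{0,\ -X_n,\ -X_n-X_{n-1},\ \dots,\ -X_n-\dots-X_1\}.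
\]
This event is increasing, and $M\ge y+z$ together with $M^\sharp\le z$ forces $S_n\ge y$. Lemma~\ref{lem:assoc}(c) gives
\begin{equation}\label{eq:one}
P(M^\sharp\le z)\,P(M\ge y+z)\le P(S_n\ge y).
\end{equation}
To use \eqref{eq:one} we need $P(M^\sharp\le z)\ge\frac12$ for some $z$ of the order of $s$. But $M^\sharp$ is the maximal partial sum of the family $-X_n,\dots,-X_1$, a quantity of exactly the kind we set out to bound. The argument looks circular.

The circle can be broken by a change of scale. The input of \eqref{eq:one} is weak, a bound on a median, and its output is a tail bound that is as small as we like. A median bound for short blocks thus yields tail bounds for short blocks, and these are small enough to be added up. Here is the computation for independent, identically distributed $X_1,\dots,X_n$ with $n=4^m$ and $s=1$. We claim that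
\[
P(M\ge16)\le\tfrac12\qquad\text{for every $m$ and every law of $X_1$.}
\]
For $m=0$ this is Chebyshev's inequality. Let $m\ge1$, put $g_r=rn/4$, and let $M_r=\max_{g_r\le c\le g_{r+1}}(S_c-S_{g_r})$ be the maximum of the $r$-th block, $r=0,\dots,3$. If $M\ge16$, then $S_{g_r}\ge4$ for some $r\in\{1,2,3\}$ or $M_r\ge12$ for some $r\in\{0,\dots,3\}$. Chebyshev's inequality gives $P(S_{g_r}\ge4)\le\frac1{16}$. The sum over a block has standard deviation $\frac12$. The claim for $m-1$, applied directly to a block multiplied by $2$, gives $P(M_r\ge12)\le\frac12$, and four such bounds add up to $2$, which is useless. Apply it instead to the block reversed, negated and multiplied by $2$: the variable $M_r^\sharp$ of the block satisfies $P(M_r^\sharp\ge8)\le\frac12$. Then \eqref{eq:one} for the block, with $y=4$ and $z=8$, gives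
\[
P(M_r\ge12)\le2P(S_{g_{r+1}}-S_{g_r}\ge4)\le2\cdot\frac{1/4}{16}=\frac1{32}.
\]
Altogether $P(M\ge16)\le\frac3{16}+\frac4{32}=\frac5{16}\le\frac12$. The number $16$ is the solution of $K=4+4+K/2$: quartering the variance halves the scale, and the two applications of Chebyshev's inequality cost $4$ each.

The general proof differs in two respects. In dimension $d$ the argument is run along the last coordinate; the sums $S_{g_r}$ and the block sums become maxima of $(d-1)$-families, and Chebyshev's inequality is replaced by Theorem~\ref{thm:max}(b) in dimension $d-1$. And since the variables are correlated and of unequal size, the cuts $g_r$ have to be placed according to the covariances.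

\subsection{Reflection in the last coordinate}

Let $d\ge1$ and let $X$ be a $d$-family. Write $T=T'\times\{1,\dots,n_d\}$ and $t=(t',c)$, where $c$ is the last coordinate; for $d=1$, $T'$ is a single point and $t'$ is absent. Define two families by
\[
X^\flat_{p'}=\sum_{c=1}^{n_d}X_{(p',c)}\quad(p'\in T'),\qquad\qquad X^\sharp_{(p',c)}=-X_{(p',\,n_d+1-c)}\quad((p',c)\in T).
\]
By Lemma~\ref{lem:assoc}(a),(b), $X^\flat$ is a $(d-1)$-family with the same total sum as $X$, and $X^\sharp$ is a $d$-family with the same side lengths as $X$ and total sum $-X(T)$. Thus $s(X^\flat)=s(X^\sharp)=s(X)$. The partial sum of $X^\flat$ at $t'$ is $S(t',n_d)$, and the partial sum of $X^\sharp$ at $(t',n_d-c)$ is $-X\big(\prod_{i<d}(0,t_i]\times(c,n_d]\big)=S(t',c)-S(t',n_d)$. Therefore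
\[
M(X^\flat)=\max_{t'}S(t',n_d),\qquad M(X^\sharp)=\max_{t',c}\big[S(t',c)-S(t',n_d)\big].
\]
For $d=1$ these are $S_n$ and $M^\sharp$, which explains the convention for $0$-families.

\begin{lemma}\label{lem:reflect}
For every $d$-family $X$ with $d\ge1$, every $z\ge0$ and every real $y$,
\[
P\big(M(X^\sharp)\le z\big)\,P\big(M(X)\ge y+z\big)\le P\big(M(X^\flat)\ge y\big).
\]
\end{lemma}

\begin{proof}
Suppose $M(X)\ge y+z$ and $M(X^\sharp)\le z$, and let $(t',c)$ be a point where $S$ is maximal. Then $S(t',n_d)=S(t',c)-[S(t',c)-S(t',n_d)]\ge(y+z)-z=y$, so $M(X^\flat)\ge y$. As a function of $X$, $M(X)$ is a maximum of sums of the $X_p$, hence increasing, and $-M(X^\sharp)$ is a minimum of sums of the $X_p$, hence increasing. So both events on the left are increasing, and Lemma~\ref{lem:assoc}(c) bounds the product of their probabilities by the probability of their intersection.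
\end{proof}

In the proofs of Theorems~\ref{thm:max} and~\ref{thm:arrays}, this lemma is the only place where association is used for more than the sign of covariances.

\subsection{A bound on the median}

\begin{proposition}\label{prop:median}
Let $d\ge1$ and let $C>0$ be such that every $(d-1)$-family $Y$ satisfies
\begin{equation}\label{eq:hyp}
P\big(M(Y)\ge y\big)\le C\,s(Y)^2/y^2\qquad(y>0).
\end{equation}
Then every $d$-family $X$ with $s>0$ satisfies $P\big(M\ge16\sqrt C\,s\big)\le\frac12$.
\end{proposition}

\begin{proof}
We argue by induction on the last side length. Let $X$ be a $d$-family with $s>0$, and assume the statement for all $d$-families whose last side length is less than $n_d$ (for $n_d=1$ nothing is assumed).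

\emph{The cuts.} We want slabs whose sums have variance at most $s^2/4$. The variance $E[X(B)^2]$ is not additive in $B$, but it is dominated by an additive quantity. Let
\[
\mu(B)=\operatorname{Cov}[X(B),X(T)]=\sum_{p\in B}\operatorname{Cov}[X_p,X(T)],\qquad B\subseteq T.
\]
This is a measure on $T$ of total mass $s^2$, and $E[X(B)^2]\le\mu(B)$ by Lemma~\ref{lem:assoc}(d). Let $F(m)=\mu(T'\times(0,m])$ for $0\le m\le n_d$; it is nondecreasing, $F(0)=0$ and $F(n_d)=s^2$. Cut at its quartiles: put $g_0=0$, $g_4=n_d+1$,
\[
g_r=\min\{m:F(m)\ge rs^2/4\}\quad(r=1,2,3),\qquad A_r=T'\times(g_r,g_{r+1})\quad(r=0,1,2,3),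
\]
so that $0<g_1\le g_2\le g_3\le n_d$; see Figure~\ref{fig:slabs}. The intervals $(g_r,g_{r+1})$ are open, and some may be empty. The layers $T'\times\{g_r\}$ are left out of the slabs on purpose, since a single layer may carry most of the mass of $\mu$. We have $F(g_r)\ge rs^2/4$ for $0\le r\le3$, and $F(g_{r+1}-1)\le(r+1)s^2/4$, by the minimality of $g_{r+1}$ if $r\le2$ and because $F(n_d)=s^2$ if $r=3$. Hence every nonempty slab satisfies
\begin{equation}\label{eq:quarter}
s(X|_{A_r})^2\le\mu(A_r)=F(g_{r+1}-1)-F(g_r)\le s^2/4 .
\end{equation}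
Moreover $g_1$ lies in none of the intervals $(g_r,g_{r+1})$, so the last side length of each slab is less than $n_d$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!50] (0,0) rectangle (4.4,2.2);
\fill[gray!18] (4.4,0) rectangle (5.7,2.2);
\draw[thick] (0,0) rectangle (9,3.4);
\draw (1.6,0) rectangle (2,3.4);
\draw (4,0) rectangle (4.4,3.4);
\draw (6.6,0) rectangle (7,3.4);
\draw[dashed] (0,2.2) -- (5.7,2.2) -- (5.7,0);
\node[below] at (1.8,0) {$g_1$};
\node[below] at (4.2,0) {$g_2$};
\node[below] at (5.6,0) {$c$};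
\node[below] at (6.8,0) {$g_3$};
\node[below] at (8.8,0) {$n_d$};
\node[left] at (0,2.2) {$t'$};
\node[above] at (0.8,3.4) {$A_0$};
\node[above] at (3,3.4) {$A_1$};
\node[above] at (5.5,3.4) {$A_2$};
\node[above] at (8,3.4) {$A_3$};
\end{tikzpicture}
\caption{The box $T$ for $d=2$, with the last coordinate horizontal. The three layers at $g_1,g_2,g_3$ separate four slabs $A_0,\dots,A_3$. The partial sum $S(t',c)$ over the shaded box is the sum $S(t',g_2)$ over the dark part, which ends at a cut and includes the layer $g_2$, plus a partial sum inside the slab $A_2$ (light part).}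
\label{fig:slabs}
\end{figure}

\emph{The decomposition.} Put $a=4\sqrt C\,s>0$ and suppose $S(t',c)\ge4a$. Let $r$ be the largest index in $\{0,\dots,3\}$ with $g_r\le c$; then $g_r\le c<g_{r+1}$ and
\[
S(t',c)=S(t',g_r)+X\Big(\prod_{i<d}(0,t_i]\times(g_r,c]\Big).
\]
Either the first term is at least $a$, which requires $r\ge1$ because $S(t',0)=0$, or the second term is at least $3a$, which requires $A_r\ne\emptyset$ and gives $M(X|_{A_r})\ge3a$. With $N_r=\max_{t'}S(t',g_r)$ we obtain
\begin{equation}\label{eq:union}
P(M\ge4a)\le\sum_{r=1}^3P(N_r\ge a)+\sum_{r:\,A_r\ne\emptyset}P\big(M(X|_{A_r})\ge3a\big).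
\end{equation}

\emph{The cut terms.} The variable $N_r$ is the maximum $M(Y)$ of the $(d-1)$-family $Y=(X|_{T'\times(0,g_r]})^\flat$, and $s(Y)\le s$. By \eqref{eq:hyp}, $P(N_r\ge a)\le Cs^2/a^2=\frac1{16}$.

\emph{The slab terms.} Let $A_r\ne\emptyset$, $Z=X|_{A_r}$ and $\varrho=s(Z)$, so $\varrho\le s/2$ by \eqref{eq:quarter}. If $\varrho=0$, then $M(Z)=0$ almost surely and the term vanishes. If $\varrho>0$, the induction hypothesis applies to $Z^\sharp$, whose last side length is less than $n_d$; since $16\sqrt C\varrho\le8\sqrt C\,s=2a$, it gives $P(M(Z^\sharp)\ge2a)\le\frac12$, so $P(M(Z^\sharp)\le2a)\ge\frac12$. Lemma~\ref{lem:reflect} with $y=a$, $z=2a$, and then \eqref{eq:hyp} for $Z^\flat$, yield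
\[
P\big(M(Z)\ge3a\big)\le2P\big(M(Z^\flat)\ge a\big)\le\frac{2C\varrho^2}{a^2}\le\frac1{32}.
\]

By \eqref{eq:union}, $P(M\ge4a)\le\frac3{16}+\frac4{32}\le\frac12$, and $4a=16\sqrt C\,s$.
\end{proof}

The induction passes through restrictions to slabs, reflections and sums over the last coordinate, and it needs a bound that is uniform over everything these operations produce. This is why the inequality is formulated for all $d$-families, a class closed under them, although the application is to stationary fields.

\subsection{Proof of Theorem~\ref{thm:max}}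

We prove (a) and (b) by induction on $d$. For $d=0$ they read $P(X\ge\lambda)\le P(X\ge\lambda)$ and $E[(X^+)^2]\le E[X^2]$. Let $d\ge1$ and assume (a) and (b) in dimension $d-1$. By (b) and Markov's inequality, \eqref{eq:hyp} holds with $C=C_{d-1}$. Let $X$ be a $d$-family. We claim that
\begin{equation}\label{eq:step}
P\big(M(X)\ge y+K_ds\big)\le2P\big(M(X^\flat)\ge y\big)\qquad\text{for all real }y.
\end{equation}
If $s=0$, then $M(X)=M(X^\flat)=0$ almost surely and \eqref{eq:step} holds. If $s>0$, Proposition~\ref{prop:median} applied to $X^\sharp$ and the inequality $K_d\ge16\sqrt{C_{d-1}}$ give $P(M(X^\sharp)\le K_ds)\ge\frac12$, and \eqref{eq:step} is Lemma~\ref{lem:reflect} with $z=K_ds$.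

The family $X^\flat$ has total sum $X(T)$ and $s(X^\flat)=s$. By \eqref{eq:step} and (a) in dimension $d-1$,
\[
P(M\ge\lambda)\le2P\big(M(X^\flat)\ge\lambda-K_ds\big)\le2\cdot2^{d-1}P\big(X(T)\ge\lambda-K_ds-\kappa_{d-1}s\big),
\]
which is (a). For (b), recall that $E[(Y^+)^2]=\int_0^\infty2yP(Y\ge y)\,dy$ for every random variable $Y$. Multiplying \eqref{eq:step} by $2y$ and integrating over $y>0$ gives
\[
E\big[((M-K_ds)^+)^2\big]\le2E\big[(M(X^\flat)^+)^2\big]\le2C_{d-1}s^2 .
\]
Since $0\le M\le(M-K_ds)^++K_ds$ and $(\alpha+\beta)^2\le2\alpha^2+2\beta^2$, we get $E[M^2]\le4C_{d-1}s^2+2K_d^2s^2=C_ds^2$.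

For (c), note that $\max_t|S(t)|\ge\lambda$ holds if and only if $M(X)\ge\lambda$ or $M(-X)\ge\lambda$. Apply (a) to $X$ and to $-X$ and add. Since $x=\lambda-\kappa_ds>0$, the events $\{X(T)\ge x\}$ and $\{-X(T)\ge x\}$ are disjoint with union $\{|X(T)|\ge x\}$. \qed

\medskip
For $d\ge1$ we have $\max_t|S(t)|^2\le M(X)^2+M(-X)^2$, so (b) also gives
\begin{equation}\label{eq:L2abs}
E\Big[\max_t|S(t)|^2\Big]\le2C_d\,s^2 .
\end{equation}

\section{From finite-dimensional distributions to weak convergence}\label{sec:tight}

Stationarity plays no part in the passage to tightness, so we state it for arrays.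

\begin{theorem}\label{thm:arrays}
Let $d\ge1$. For each $n$ let $X^{(n)}$ be a $d$-family on $\prod_i\{1,\dots,m_i(n)\}$, where $m_i=m_i(n)\to\infty$ for each $i$, and put $W_n(u)=X^{(n)}\big(\prod_i(0,\lfloor m_iu_i\rfloor]\big)$ for $u\in[0,1]^d$. Suppose that
\begin{enumerate}
\item[(i)] the finite-dimensional distributions of $W_n$ converge to those of the Wiener process $W$ with diffusion constant $\sigma^2\in[0,\infty)$;
\item[(ii)] $E[W_n(\mathbf 1)^2]\to\sigma^2$.
\end{enumerate}
Then $W_n\to W$ weakly in $\mathfrak D([0,1]^d)$, and $\{\sup_u|W_n(u)|^2\}_n$ is uniformly integrable.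
\end{theorem}

\begin{remark}\label{rem:needii}
Hypothesis (ii) cannot be dropped. Take $d=1$, $m_1(n)=n\ge2$, independent events $E_n,E_n'$ of probability $1/n$, and $X^{(n)}_1=1-n\mathbf 1_{E_n}$, $X^{(n)}_2=n\mathbf 1_{E_n'}-1$, $X^{(n)}_p=0$ for $p\ge3$. These variables are centered and independent. For fixed $u>0$ and large $n$, $W_n(u)=X^{(n)}_1+X^{(n)}_2$ vanishes outside $E_n\cup E_n'$, so (i) holds with $\sigma=0$. But $\sup_u|W_n(u)|\ge1$, so by (D2) below $W_n$ does not converge weakly to $0$. Here $E[W_n(1)^2]=2(n-1)$.
\end{remark}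

\subsection{Facts on weak convergence}

Write $\|x\|=\sup_u|x(u)|$ and $w_x(\delta)=\sup\{|x(u)-x(v)|:|u-v|_\infty\le\delta\}$, let $\mathcal C=C([0,1]^d)$ with the norm $\|\cdot\|$, and let $\Rightarrow$ denote weak convergence. We use the following properties of $\mathfrak D$.
\begin{enumerate}
\item[(D1)] $\mathcal C\subseteq\mathfrak D$ and $\rho(x,y)\le\|x-y\|$ (take $\lambda u=u$); so the inclusion $\mathcal C\to\mathfrak D$ is continuous.
\item[(D2)] $\big|\|x\|-\|y\|\big|\le\rho(x,y)$, because $\|y\circ\lambda\|=\|y\|$; so $x\mapsto\|x\|$ is continuous on $\mathfrak D$.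
\item[(D3)] $(\mathfrak D,\rho)$ is separable.
\end{enumerate}
Besides the continuous mapping theorem, the inequality $\limsup_nP(Y_n\in F)\le P(Y\in F)$ for $Y_n\Rightarrow Y$ and closed $F$, and Prokhorov's theorem (a tight sequence of laws has a weakly convergent subsequence), we need two textbook results.
\begin{enumerate}
\item[(B1)] Random elements $V_n$ of $\mathcal C$ are tight if $\{V_n(0)\}$ is tight and $\lim_{\delta\downarrow0}\limsup_nP(w_{V_n}(\delta)\ge\varepsilon)=0$ for every $\varepsilon>0$. This is \cite[Theorem~7.3]{Bill}; the proof, by the Arzel\`a--Ascoli theorem, is the same on $[0,1]^d$.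
\item[(B2)] If $V_n,W_n$ are random elements of a separable metric space, $V_n\Rightarrow W$, and the distance between $V_n$ and $W_n$ tends to $0$ in probability, then $W_n\Rightarrow W$ \cite[Theorem~3.1]{Bill}.
\end{enumerate}
Nonnegative variables $Y_n$ are \emph{uniformly integrable} if $\sup_nE[Y_n;Y_n\ge a]\to0$ as $a\to\infty$.

\begin{lemma}\label{lem:ui}
Let $Y_n,Y\ge0$ with $E[Y_n]<\infty$ for all $n$ and $Y_n\Rightarrow Y$.
\begin{enumerate}
\item[(a)] $\liminf_nE[Y_n]\ge E[Y]$.
\item[(b)] If $E[Y_n]\to E[Y]<\infty$, then $\{Y_n\}$ is uniformly integrable.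
\item[(c)] If $\{Y_n\}$ is uniformly integrable, then $E[Y_n]\to E[Y]<\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
For each $a>0$, $E[Y_n\wedge a]\to E[Y\wedge a]$. (a) Use $E[Y_n]\ge E[Y_n\wedge a]$ and let $a\to\infty$. (b) We have $E[Y_n;Y_n\ge2a]\le2E[(Y_n-a)^+]=2(E[Y_n]-E[Y_n\wedge a])\to2E[(Y-a)^+]$. Given $\varepsilon>0$, choose $a$ and $n_0$ so that the left side is below $\varepsilon$ for $n\ge n_0$, and enlarge $a$ to cover the finitely many $n<n_0$. (c) Uniform integrability gives $\sup_nE[Y_n]<\infty$, so $E[Y]<\infty$ by (a); and $0\le E[Y_n]-E[Y_n\wedge a]\le\sup_mE[Y_m;Y_m\ge a]$, which is small for large $a$.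
\end{proof}

\subsection{Proof of Theorem~\ref{thm:arrays}}

Put $s_n^2=E[W_n(\mathbf 1)^2]=s(X^{(n)})^2$. The values of $W_n$ are the partial sums $S(t)$ of $X^{(n)}$, so $\|W_n\|=\max_t|S(t)|$. If $\sigma=0$, then $W=0$ and $E[\|W_n\|^2]\le2C_ds_n^2\to0$ by \eqref{eq:L2abs}; weak convergence follows from (D1) and uniform integrability from Lemma~\ref{lem:ui}(b). Let $\sigma>0$, and let $G$ be a standard normal variable.

\emph{Step 1: maxima over slabs.} Fix $k\ge1$ and consider $n$ so large that $m_i\ge k$ for all $i$. For $1\le i\le d$ and $0\le j\le k$ let $b_{i,j}=\lfloor m_ij/k\rfloor$. For $1\le j\le k$ let $B_{i,j}$ be the nonempty sub-box of all $p$ with $b_{i,j-1}<p_i\le b_{i,j}$, and put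
\[
D_{i,j}=X^{(n)}(B_{i,j}),\qquad v_{i,j}=E[D_{i,j}^2],\qquad Z_{i,j}=\max_{t}\big|X^{(n)}(\{p\in B_{i,j}:p_l\le t_l\text{ for all }l\})\big|,
\]
so that $Z_{i,j}$ is the largest absolute partial sum of the $d$-family $X^{(n)}|_{B_{i,j}}$. The variable $D_{i,j}$ is the difference of the values of $W_n$ at the two points whose $i$-th coordinates are $j/k$ and $(j-1)/k$ and whose other coordinates are $1$. The corresponding difference for $W$ is centered normal with variance $\sigma^2\big(\frac jk+\frac{j-1}k-2\frac{j-1}k\big)=\sigma^2/k$. By (i), $D_{i,j}\Rightarrow\sigma G/\sqrt k$.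

To apply Theorem~\ref{thm:max}(c) we need the shift $\kappa_d\sqrt{v_{i,j}}$ to be small, and convergence in law bounds variances only from below: $\liminf_nv_{i,j}\ge\sigma^2/k$ by Lemma~\ref{lem:ui}(a). The upper bound comes from (ii). By Lemma~\ref{lem:assoc}(d), $\sum_{j=1}^kv_{i,j}\le s_n^2$, so
\[
\limsup_nv_{i,j}\le\lim_ns_n^2-\sum_{j'\ne j}\liminf_nv_{i,j'}\le\sigma^2-\frac{(k-1)\sigma^2}k=\frac{\sigma^2}k .
\]
Let $\lambda>0$ and let $k$ satisfy $\kappa_d\sigma/\sqrt k\le\lambda/4$. For large $n$ we have $\kappa_d\sqrt{v_{i,j}}\le\lambda/2$, and Theorem~\ref{thm:max}(c) gives $P(Z_{i,j}\ge\lambda)\le2^dP(|D_{i,j}|\ge\lambda/2)$. Therefore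
\begin{equation}\label{eq:slabtail}
\limsup_nP(Z_{i,j}\ge\lambda)\le2^d\,P\big(|G|\ge\sqrt k\,\lambda/(2\sigma)\big).
\end{equation}

\emph{Step 2: the modulus of continuity.} We show that $w_{W_n}(1/k)\le3d\max_{i,j}Z_{i,j}$. Let $|u-v|_\infty\le1/k$. Passing from $u$ to $v$ one coordinate at a time bounds $|W_n(u)-W_n(v)|$ by a sum of $d$ terms $|W_n(r')-W_n(r)|$, where $r,r'$ differ only in some coordinate $i$ and $r_i\le r_i'\le r_i+1/k$. Let $\alpha=\lfloor m_ir_i\rfloor$ and $\alpha'=\lfloor m_ir_i'\rfloor$, and for integers $a\le b$ let $\Sigma(a,b]$ be the sum of $X^{(n)}_p$ over $a<p_i\le b$ and $p_l\le\lfloor m_lr_l\rfloor$ $(l\ne i)$. The term equals $|\Sigma(\alpha,\alpha']|$. If $r_i=1$ it is zero. Otherwise let $j$ be such that $\frac{j-1}k\le r_i<\frac jk$; then $b_{i,j-1}\le\alpha\le b_{i,j}$. If $r_i'\le j/k$, then $\alpha'\le b_{i,j}$ and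
\[
|\Sigma(\alpha,\alpha']|=|\Sigma(b_{i,j-1},\alpha']-\Sigma(b_{i,j-1},\alpha]|\le2Z_{i,j}.
\]
If $r_i'>j/k$, then $j<k$ because $r_i'\le1$, and $r_i'<(j+1)/k$; so $b_{i,j}\le\alpha'\le b_{i,j+1}$ and
\[
|\Sigma(\alpha,\alpha']|\le|\Sigma(\alpha,b_{i,j}]|+|\Sigma(b_{i,j},\alpha']|\le2Z_{i,j}+Z_{i,j+1}.
\]
Each term is thus at most $3\max_{i,j}Z_{i,j}$.

Given $\varepsilon>0$, take $\lambda=\varepsilon/(3d)$ in \eqref{eq:slabtail} and sum over the $dk$ slabs. Since $P(|G|\ge x)\le E[G^4]/x^4=3/x^4$, for all large $k$
\[
\limsup_nP\big(w_{W_n}(1/k)\ge\varepsilon\big)\le dk\,2^d\,P\Big(|G|\ge\frac{\sqrt k\,\varepsilon}{6d\sigma}\Big)\le\frac{3d\,2^d(6d\sigma/\varepsilon)^4}{k}.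
\]
As $w_x(\delta)$ is nondecreasing in $\delta$,
\begin{equation}\label{eq:modulus}
\lim_{\delta\downarrow0}\limsup_nP\big(w_{W_n}(\delta)\ge\varepsilon\big)=0\qquad\text{for every }\varepsilon>0.
\end{equation}

\emph{Step 3: weak convergence.} The bound \eqref{eq:modulus} concerns the uniform modulus, so it is natural to replace $W_n$ by a continuous process and work in $\mathcal C$. Let $V_n$ be the multilinear interpolation of the values of $W_n$ at the points $(q_1/m_1,\dots,q_d/m_d)$: for $u$ in the cell $\prod_i[q_i/m_i,(q_i+1)/m_i]$ and $\theta_i=m_iu_i-q_i\in[0,1]$,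
\[
V_n(u)=\sum_{e\in\{0,1\}^d}\ \prod_{i=1}^d\theta_i^{e_i}(1-\theta_i)^{1-e_i}\ W_n\Big(\frac{q_1+e_1}{m_1},\dots,\frac{q_d+e_d}{m_d}\Big).
\]
On a face of a cell only the vertices of that face have nonzero weight, so the formulas for adjacent cells agree and $V_n\in\mathcal C$. Let $\eta_n=\max_i1/m_i\to0$. The value $V_n(u)$ is a convex combination of values of $W_n$ at points within distance $\eta_n$ of $u$, so $\|V_n-W_n\|\le w_{W_n}(\eta_n)$, and
\[
w_{V_n}(\delta)\le w_{W_n}(\delta)+2\|V_n-W_n\|\le3w_{W_n}(\delta)\qquad\text{once }\eta_n\le\delta.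
\]
By \eqref{eq:modulus}, $\|V_n-W_n\|\to0$ in probability, so the finite-dimensional distributions of $V_n$ converge to those of $W$. Since $V_n(0)=0$, (B1) and \eqref{eq:modulus} show that $\{V_n\}$ is tight in $\mathcal C$. Every subsequential weak limit is a law on $\mathcal C$ with the finite-dimensional distributions of the Wiener process, and a law on $\mathcal C$ is determined by its finite-dimensional distributions. Hence the Wiener process has a continuous version $W$ and $V_n\Rightarrow W$ in $\mathcal C$. By (D1), $V_n\Rightarrow W$ in $\mathfrak D$ and $\rho(V_n,W_n)\to0$ in probability; by (D3) and (B2), $W_n\Rightarrow W$ in $\mathfrak D$.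

\emph{Step 4: uniform integrability.} By (i), (ii) and Lemma~\ref{lem:ui}(b), $\{W_n(\mathbf 1)^2\}$ is uniformly integrable. Let $\lambda>0$ with $\lambda\ge2\kappa_d\sup_ns_n$. For $y\ge\lambda$ we have $y-\kappa_ds_n\ge y/2>0$, so Theorem~\ref{thm:max}(c) gives $P(\|W_n\|\ge y)\le2^dP(2|W_n(\mathbf 1)|\ge y)$. For $Z\ge0$,
\[
E[Z^2;Z\ge\lambda]=\lambda^2P(Z\ge\lambda)+\int_\lambda^\infty2yP(Z\ge y)\,dy .
\]
Using this identity for $Z=\|W_n\|$ and for $Z=2|W_n(\mathbf 1)|$, we get
\[
E\big[\|W_n\|^2;\|W_n\|\ge\lambda\big]\le2^{d+2}E\big[W_n(\mathbf 1)^2;|W_n(\mathbf 1)|\ge\lambda/2\big],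
\]
and the right side tends to $0$ uniformly in $n$ as $\lambda\to\infty$. \qed

\section{Stationary fields}\label{sec:stationary}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:arrays} to $X^{(n)}_p=n^{-d/2}X_p$, $p\in\{1,\dots,n\}^d$, with $m_i(n)=n$. These are $d$-families by Lemma~\ref{lem:assoc}(a), and the process $W_n$ of Theorem~\ref{thm:arrays} is the process \eqref{eq:Wn}. Hypothesis (i) is Theorem~\ref{thm:known}(1), and hypothesis (ii) is \eqref{eq:variance}.
\end{proof}

Stationarity and finite susceptibility enter only through these two hypotheses. The uniform integrability in Theorem~\ref{thm:arrays} turns the result into an equivalence.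

\begin{theorem}\label{thm:char}
Let $d\ge1$. For a centered, stationary, associated, square-integrable field on $\mathbb Z^d$, the following are equivalent:
\begin{enumerate}
\item[(i)] the susceptibility is finite;
\item[(ii)] $\sup_nE[W_n(\mathbf 1)^2]<\infty$;
\item[(iii)] the field satisfies an invariance principle with some finite $\sigma^2$, and $E[\sup_u|W_n(u)|^2]\to E[\sup_u|W(u)|^2]<\infty$.
\end{enumerate}
In this case $\sigma^2$ equals the susceptibility.
\end{theorem}

\begin{proof}
(i)$\Rightarrow$(iii). As in the proof of Theorem~\ref{thm:main}, Theorem~\ref{thm:arrays} applies: $W_n\Rightarrow W$ in $\mathfrak D$ and $\{\|W_n\|^2\}$ is uniformly integrable. By (D2), $\|W_n\|^2\Rightarrow\|W\|^2$, and Lemma~\ref{lem:ui}(c) gives the convergence of the expectations to a finite limit.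

(iii)$\Rightarrow$(ii). We have $E[W_n(\mathbf 1)^2]\le E[\|W_n\|^2]$; the right side is finite for each $n$ and converges to a finite limit.

(ii)$\Rightarrow$(i). By \eqref{eq:variance}, which uses only stationarity and the sign of the covariances, $E[W_n(\mathbf 1)^2]$ increases to the susceptibility.

Finally, if (i)--(iii) hold, then by Theorem~\ref{thm:main} $W_n$ also converges weakly to the Wiener process whose diffusion constant is the susceptibility. Weak limits are unique, so the two Wiener processes have the same law, and in particular the same variance at $\mathbf 1$.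
\end{proof}

\section{Further forms of the maximal inequality}\label{sec:more}

Once Theorem~\ref{thm:max}(b) is available, it bounds every quantile of $M(X^\sharp)$ and not only the median. Feeding this back into Lemma~\ref{lem:reflect} brings the factor $2^d$ as close to $1$ as one wishes, at the price of a larger shift. Integrating Theorem~\ref{thm:max}(c) gives $L^p$ bounds.

\begin{theorem}\label{thm:more}
For every $d$-family with $d\ge1$:
\begin{enumerate}
\item[(1)] For each $\eta\in(0,1)$ and all real $\lambda$,
\[
P(X(T)\ge\lambda)\le P(M\ge\lambda)\le(1-\eta)^{-d}\,P\Big(X(T)\ge\lambda-d\sqrt{C_d/\eta}\;s\Big).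
\]
\item[(2)] For each $p\ge2$ with $E|X(T)|^p<\infty$, $\ \big\|\max_t|S(t)|\big\|_p\le(\kappa_d+2^{d/p})\,\|X(T)\|_p$.
\item[(3)] The maximum over all sub-boxes $\prod_i(a_i,b_i]\subseteq T$ satisfies
\[
E\Big[\max\Big|X\Big(\prod_i(a_i,b_i]\Big)\Big|^2\Big]\le2^{2d+1}C_d\,s^2 .
\]
\end{enumerate}
\end{theorem}

The factor $(1-\eta)^{-d}$ in (1) cannot be replaced by a number below $1$, since $P(M\ge\lambda)=1$ for $\lambda\le0$.

\begin{proof}
(1) The left inequality holds because $M\ge S(n_1,\dots,n_d)=X(T)$. If $s=0$, then $M=X(T)=0$ almost surely and the right inequality holds. Let $s>0$ and $z=s\sqrt{C_d/\eta}$. Put $Y_d=X$ and $Y_{j-1}=Y_j^\flat$ for $j=d,\dots,1$. Then $Y_j$ is a $j$-family with $s(Y_j)=s$, and $M(Y_0)=X(T)$. For $1\le j\le d$, Theorem~\ref{thm:max}(b), Markov's inequality and $C_j\le C_d$ give $P(M(Y_j^\sharp)>z)\le C_js^2/z^2\le\eta$. By Lemma~\ref{lem:reflect},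
\[
P\big(M(Y_j)\ge y+z\big)\le(1-\eta)^{-1}P\big(M(Y_{j-1})\ge y\big)\qquad\text{for all real }y.
\]
Apply this for $j=d,d-1,\dots,1$ with $y=\lambda-z,\lambda-2z,\dots,\lambda-dz$.

(2) Let $Z=\max_t|S(t)|$. By Theorem~\ref{thm:max}(c) with $\lambda=y+\kappa_ds$,
\[
E\big[((Z-\kappa_ds)^+)^p\big]=\int_0^\infty py^{p-1}P(Z\ge y+\kappa_ds)\,dy\le2^d\int_0^\infty py^{p-1}P(|X(T)|\ge y)\,dy=2^dE|X(T)|^p .
\]
Since $Z\le(Z-\kappa_ds)^++\kappa_ds$, Minkowski's inequality gives $\|Z\|_p\le2^{d/p}\|X(T)\|_p+\kappa_ds$, and $s=\|X(T)\|_2\le\|X(T)\|_p$ because $p\ge2$.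

(3) Expanding $\prod_i\big(\mathbf 1_{(0,b_i]}(p_i)-\mathbf 1_{(0,a_i]}(p_i)\big)$ writes $X(\prod_i(a_i,b_i])$ as a sum of $2^d$ terms $\pm S(t)$ with $t_i\in\{a_i,b_i\}$. Hence $|X(\prod_i(a_i,b_i])|\le2^d\max_t|S(t)|$, and \eqref{eq:L2abs} gives the bound $4^d\cdot2C_ds^2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bill}
Billingsley, \emph{Convergence of Probability Measures}, 2nd ed.

\bibitem{IP}
\emph{An Invariance Principle For Associated Random Fields},
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlId=\allowbreak pjm\%2F1102689792\allowbreak\&isResultClick=\allowbreak True}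

\end{thebibliography}
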